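# The heavy particle in one dimension: the limiting variance equals $m_1$ only for equal masses

One particle of mass $M$ sits on the line in a gas of point particles of mass $1$. The light particles ignore each other and collide elastically with the heavy one; everything is in equilibrium. How large is $E\,Q_t^2/t$ for large $t$, where $Q_t$ is the displacement of the heavy particle, and does the answer depend on $M$? For $M=1$ the limit can be computed by a counting argument. We begin there, and then see what is left of the argument when $M\ne1$.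

## 1. Point particles on the line, and equal masses

**The model.** Let $\varphi$ be the standard Gaussian density and $\nu(dx\,dv)=dx\,\varphi(v)\,dv$ on $\mathbb R^2$. A **state** $(V,\omega)$ consists of the velocity $V$ of the heavy particle $H$ and of the configuration $\omega$ of pairs $(x,v)$: positions *relative to $H$* and velocities of the light particles. The stationary law is
$$\mu=\mathcal N(0,1/M)\otimes \mathrm{Poisson}(\nu),\qquad 0<M<\infty .$$
So the light particles have density $1$ and independent standard Gaussian velocities. In an elastic collision of $H$ (velocity $V$) with a light particle (velocity $v$), momentum is kept and the relative velocity is reversed: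
$$V'=\frac{(M-1)V+2v}{M+1},\qquad v'=\frac{2MV+(1-M)v}{M+1}. \tag{1}$$
For example, if $M=3$, a light particle of velocity $2$ hitting $H$ at rest gives $V'=1$, $v'=-1$. If $M=1$, then $V'=v$ and $v'=V$: *the velocities are exchanged*.

**Definition (admissible trajectory).** A motion on a time interval is *admissible* if the times at which some light particle is at the position of $H$ (contact times) are locally finite; if at each contact time exactly one light particle is in contact, with velocity different from that of $H$, and velocities change by (1); and if all particles move linearly otherwise. Velocities are right-continuous.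

In an admissible trajectory each light particle stays on its side of $H$. A motion in which a left and a right particle reach $H$ at the same instant is not admissible.

*Uniqueness.* From a state without contact at time $0$ there is at most one admissible trajectory. Indeed two of them coincide up to the first contact time of either; there they have the same contact and the same update; induction and local finiteness cover all positive times, and velocity reversal covers negative times.

*Granted.* The problem grants well-posedness and stationarity: for $\mu$-a.e. state there is no contact at time $0$, an admissible trajectory on $\mathbb R$ exists (negative times by velocity reversal, which preserves $\mu$), and the flow $(V_s,\omega_s)_{s\in\mathbb R}$ preserves $\mu$. Put $Q_0=0$ and $Q_t=\int_0^tV_s\,ds$. All objects below are measurable: trajectories are built contact by contact, and conditions on paths need checking only at rational times, by continuity.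

**Textbook facts on Poisson processes.** For fixed $t,q$ the map $(x,v)\mapsto(x+tv-q,v)$ preserves $\nu$, so it maps a Poisson($\nu$) process to a Poisson($\nu$) process. Numbers of points in disjoint sets are independent Poisson variables. A Poisson($\lambda$) variable has variance $\lambda$, and its eighth central moment is a polynomial of degree $4$ in $\lambda$.

Put $m_1=E|v|=\sqrt{2/\pi}$ for standard Gaussian $v$. Our first counting variable is
$$J=J(\omega_0)=\#\{x<0\le x+vt\}-\#\{x>0>x+vt\},$$
the counts running over $(x,v)\in\omega_0$. It is the net number of free lines that cross the origin from left to right in time $t$. It is a difference of two independent Poisson variables, each of mean $tE v^+=tm_1/2$. Hence $EJ=0$ and $EJ^2=m_1t$.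

We shall often evaluate a Poisson process at a random place that depends on it. The next lemma makes this harmless.

**Lemma 1.** Let $\Pi$ be a centered Poisson process on $[0,\infty)$ of fixed rate. There is $C$ such that for every random variable $Z\ge0$ on the same probability space (no independence is assumed)
$$E\sup_{0\le r\le Z}\Pi(r)^2\le C\,(1+EZ^2)^{3/4}.$$

*Proof.* Let $Y=\sup_{r\ge0}\Pi(r)^2(1+r)^{-3/2}$. Then $Y^4=\sup_r\Pi(r)^8(1+r)^{-6}$. On the block $2^k\le1+r<2^{k+1}$, Doob's $L^8$ inequality and the eighth moment give $E\sup\Pi^8\le C2^{4k}$. Hence $EY^4\le C\sum_{k\ge0}2^{4k}2^{-6k}<\infty$. By Hölder with exponents $4,\frac43$,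
$$E\sup_{r\le Z}\Pi(r)^2\le E\big[Y(1+Z)^{3/2}\big]\le (EY^4)^{1/4}\big(E(1+Z)^2\big)^{3/4}\le C(1+EZ^2)^{3/4}.\qquad\square$$

(Passing between left- and right-continuous versions does not increase these suprema.)

**Proposition 2 (equal masses; Harris, Spitzer).** For $M=1$, $\;E\,Q_t^2=m_1t+O(t^{7/8})$. In particular $\lim_{t\to\infty} E\,Q_t^2/t=m_1$.

*Proof.* **Step 1: lines instead of particles.** We use that a collision exchanges velocities. Draw the free space-time line of every particle, $H$ included, from its data at time $0$. When two particles collide they exchange lines. So at every time the particles occupy exactly these lines, one each. At a non-contact time $s$ let $\mathcal A_s$ be the set of lines strictly to the left of $Q_s$ at time $s$. Between contacts $\mathcal A_s$ is constant, because another line at the position of $H$ is a contact. At a contact with a left particle, let $H$ be on line $b$ and the particle on line $a$ before the contact. Afterwards $H$ is on $a$, and the particle, still on the left, is on $b$. So $\mathcal A$ loses $a$ and gains $b$. At a contact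 with a right particle $\mathcal A$ does not change. There are finitely many contacts in $[0,t]$, and replacing one element by another does not change $|\mathcal A_s\setminus\mathcal A_0|-|\mathcal A_0\setminus\mathcal A_s|$. Times $0$ and $t$ are a.s. not contact times. Therefore
$$|\mathcal A_0\setminus\mathcal A_t|=|\mathcal A_t\setminus\mathcal A_0|<\infty. \tag{2}$$

**Step 2: $Q_t$ is the inverse of a counting function at $J$.** Write $\lambda(t)$ for the position of the line $\lambda$ at time $t$, and
$$F(y)=\#\{\lambda\in\mathcal A_0:\lambda(t)\ge y\}-\#\{\lambda\notin\mathcal A_0:\lambda(t)<y\}.$$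
Then (2) says $F(Q_t)=0$. For $y>0$ we have $F(0)-F(y)=\#\{\lambda:0\le\lambda(t)<y\}$, and for $y<0$, $F(0)-F(y)=-\#\{\lambda:y\le\lambda(t)<0\}$. Also $F(0)=J-1\{V_0<0\}$, the correction being the line of $H$ itself. Let $G(y)$ be the signed number of *light* lines with $\lambda(t)$ between $0$ and $y$; the line of $H$ changes the count by at most $1$. So
$$|J-G(Q_t)|\le2,\qquad G(y)=y+\xi(y),$$
where $r\mapsto\xi(r)$ and $r\mapsto-\xi(-r)$, $r\ge0$, are centered Poisson processes of rate $1$, because the points $x+vt$ form a Poisson process of rate $1$.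

**Step 3: moments.** Let $a=1+E\,Q_t^2$; it is finite since $\|Q_t\|_2\le t\|V_0\|_2$. By Step 2 and Lemma 1 with $Z=|Q_t|$, $\|Q_t-J\|_2\le2+Ca^{3/8}$. Hence $a^{1/2}\le1+\|Q_t\|_2\le3+(m_1t)^{1/2}+Ca^{3/8}$. As $Ca^{3/8}\le\frac12a^{1/2}+C'$, we get $a\le C''(1+t)$. So $\|Q_t-J\|_2=O(t^{3/8})$, and $E\,Q_t^2=\big((m_1t)^{1/2}+O(t^{3/8})\big)^2=m_1t+O(t^{7/8})$. $\square$

**What changes when $M\ne1$.** Steps 2 and 3 only count and estimate; Step 1 is where $M=1$ enters. For $M\neq1$ the outgoing velocities in (1) are not a permutation of the incoming ones, so after one collision the particles have left the original lines. The conjecture under discussion is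
$$\lim_{t\to\infty}E\,\frac{Q_t^2}{t}=m_1\qquad\text{independently of }M .$$
The source of the problem, "Bounds for the Limiting Variance of the 'Heavy Particle' in $R^1$", is quoted with these known facts: $\limsup_t E\,Q_t^2/t\le m_1$ for every $M$, and $\liminf_t E\,Q_t^2/t$ is bounded below by a positive constant independent of $M$. For $M=\infty$ the value is $0$.

## 2. Free lines counted forward and backward

One piece of Step 1 survives: every light *particle* stays on its side of $H$. To use it we need the lines as they come in and the lines as they go out. Put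
$$\tilde J=\tilde J(\omega_t)=\#\{y<0\le y-wt\}-\#\{y>0>y-wt\},$$
over $(y,w)\in\omega_t$ (so $y$ is relative to $Q_t$). Thus a particle that sits left of $H$ at time $t$ and whose line, extended *backward* to time $0$, lies to the right of the point $Q_t$, counts $+1$. By stationarity $\tilde J$ is again a difference of two independent Poisson variables of mean $tm_1/2$, so $EJ^2=E\tilde J^2=m_1t$. Put
$$\hat Q_t=\tfrac12(J-\tilde J),\qquad \hat K_t=\tfrac12(J+\tilde J),\qquad \hat Q_t^2+\hat K_t^2=\tfrac12(J^2+\tilde J^2). \tag{3}$$

**Two extreme cases.** *A fixed wall in place of $H$.* A left particle with $x<0<x+vt$ is reflected; at time $t$ it has $y=-(x+vt)<0$, $w=-v$, and $y-wt=-x>0$, so it counts $+1$ in $J$ and in $\tilde J$. A left particle that does not reach the wall counts in neither. With the mirror statement, $\tilde J=J$ a.s., $\hat Q_t=0$, $\hat K_t=J$. *Equal masses.* The particles at time $t$ are on the original lines, so up to the line of $H$, $-\tilde J$ is the net number of the original lines that cross the fixed point $Q_t$ from left to right, while $J$ is the same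 for the point $0$. The difference $J+\tilde J$ is, up to a bounded amount, the number of lines between $0$ and $Q_t$ at time $t$ minus the same number at time $0$, with the sign of $Q_t$. Hence $\hat K_t$ is a difference of Poisson fluctuations over an interval of length $|Q_t|$, plus $O(1)$, and by Lemma 1 $E\hat K_t^2=o(t)$.

**Theorem 3.**

1. For every $M$: $\;E\,Q_t^2=m_1t-E\hat K_t^2+O(t^{59/64})$ as $t\to\infty$.
2. For every $M\ne1$: $\;\liminf_{t\to\infty}E\hat K_t^2/t>0$, hence $\limsup_{t\to\infty}E\,Q_t^2/t<m_1$.
3. For every compact $\mathcal K\subset(0,\infty)\setminus\{1\}$: $\;\sup_{M\in\mathcal K}\limsup_{t\to\infty}E\,Q_t^2/t<m_1$.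

With Proposition 2, the conjectured equality holds if and only if $M=1$.

## 3. Particles crossing a far level: proof of part 1

Let $S_t=\sup_{0\le s\le t}|Q_s|$. In this section positions are lab positions: light particle $i$ has data $(x_i,v_i)$ at time $0$ and $(y_i,w_i)$ at time $t$. The left particles are $\mathcal L=\{i:x_i<0\}=\{i:y_i<Q_t\}$.

**Step 1: a conservation law.** The purpose is to replace the lost line counting by a count of left particles beyond a level that no collision reaches. Fix $\ell>S_t$. All collisions during $[0,t]$ occur at positions $>-\ell$. Let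
$$I=\{i:x_i<-\ell\le x_i+v_it\},\qquad O=\{i:y_i<-\ell\le y_i-w_it\},$$
both subsets of $\mathcal L$, and $n_0=\#\{i\in\mathcal L:x_i\ge-\ell\}$, $n_t=\#\{i\in\mathcal L:y_i\ge-\ell\}$. I claim
$$n_t-n_0=\#I-\#O. \tag{4}$$

* (α) $\{i\in\mathcal L:x_i<-\ell\le y_i\}\subset I$. If $i$ has no collision, $y_i=x_i+v_it$. Otherwise its first collision is at a position $>-\ell>x_i$, so $v_i>0$ and its free line is beyond $-\ell$ from then on: $x_i+v_it>-\ell$.
* (β) $\{i\in\mathcal L:y_i<-\ell\le x_i\}\subset O$. Without collision, $y_i-w_it=x_i$. Otherwise let $\tau$ be the last collision time. Since $Q_\tau>-\ell>y_i$, $w_i<0$, and $y_i-w_it=Q_\tau-w_i\tau>-\ell$.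
* (γ) If $i\in I$ and $y_i<-\ell$, then $i$ collided, since otherwise $y_i=x_i+v_it\ge-\ell$. The last-collision argument of (β) gives $i\in O$.
* (δ) If $i\in O$ and $x_i<-\ell$, then $i$ collided, since otherwise $x_i=y_i-w_it\ge-\ell$. The first-collision argument of (α) gives $i\in I$.

Hence $I=\{i\in\mathcal L:x_i<-\ell\le y_i\}\sqcup(I\cap O)$ and $O=\{i\in\mathcal L:y_i<-\ell\le x_i\}\sqcup(I\cap O)$. Subtracting gives (4).

**Step 2: from level $-\ell$ to level $0$.** We express each term in (4) by quantities with known fluctuations. For $v>0$, $1\{x<c\le x+vt\}=1\{x<c\}-1\{x+vt<c\}$; taking $c=-\ell$ and $c=0$,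
$$1\{x<-\ell\le x+vt\}-1\{x<0\le x+vt\}=1\{-\ell\le x+vt<0\}-1\{-\ell\le x<0\}.$$
So $\#I=\#\{x<0\le x+vt\}+U_2(\ell)-U_1(\ell)$, where
$$U_1(r)=\#\{-r\le x<0,\ v>0\},\qquad U_2(r)=\#\{-r\le x+vt<0,\ v>0\}$$
are Poisson processes in $r$ of rate $\frac12$. Relative to $Q_t$ the level $-\ell$ becomes $-\ell'$ with $\ell'=\ell+Q_t\in(0,2\ell)$. In the same way, now with $y$ relative to $Q_t$,
$$\#O=\#\{y<0\le y-wt\}+\tilde U_2(\ell')-\tilde U_1(\ell'),$$
with rate-$\frac12$ Poisson processes built from $\omega_t$. Finally $n_0=\ell+\xi_0(\ell)$ and $n_t=\ell'+\xi_t(\ell')$ with centered rate-$1$ Poisson processes. Since $\ell'-\ell=Q_t$, (4) becomes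
$$Q_t=\#\{x<0\le x+vt\}-\#\{y<0\le y-wt\}+e_1,$$
$$e_1=(U_2-U_1)(\ell)-(\tilde U_2-\tilde U_1)(\ell')+\xi_0(\ell)-\xi_t(\ell').$$
The means of $U_1,U_2$ cancel, and so do those of $\tilde U_1,\tilde U_2$. Take $\ell=S_t+1$; then $\ell,\ell'\le2S_t+2$, and $|e_1|$ is at most the sum of the suprema over $0\le r\le2S_t+2$ of the absolute values of six centered Poisson processes. The mirror argument on the right particles gives $-Q_t=\#\{x>0>x+vt\}-\#\{y>0>y-wt\}+e_2$ with $e_2$ of the same kind. Subtracting,
$$Q_t=\hat Q_t+\tfrac12e,\qquad e=e_1-e_2, \tag{5}$$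
and Lemma 1 with $Z=2S_t+2$ yields
$$Ee^2\le C\,(1+ES_t^2)^{3/4}. \tag{6}$$

**Step 3: from $Q$ to its running maximum.** Equation (6) involves $S_t$, so we need: *if $E\,Q_s^2\le C(1+s)^p$ for all $s\ge0$ with some $p>1$, then $ES_t^2\le C'(1+t)^p$.* For $k\le2^n$, $|Q_k|$ is at most the sum over $j\le n$ of the maximal increment over dyadic intervals of length $2^j$ in $[0,2^n]$; there are $2^{n-j}$ of these, and increments are stationary. So
$$\Big\|\max_{k\le2^n}|Q_k|\Big\|_2\le\sum_{j\le n}\big(2^{n-j}C(1+2^j)^p\big)^{1/2}\le C\,2^{n/2}\sum_{j\le n}2^{j(p-1)/2}\le C\,2^{np/2}.$$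
Between integers, $E\max_{k<\lceil t\rceil}\big(\int_k^{k+1}|V_s|ds\big)^2\le\lceil t\rceil/M$, which is of smaller order since $p>1$.

**Step 4: iteration.** From (3), $E\hat Q_t^2\le m_1t$. Trivially $ES_t^2\le t^2/M$, so (6) gives $Ee^2\le C(1+t)^{3/2}$. By (5), $E\,Q_t^2\le2E\hat Q_t^2+\frac12Ee^2\le C(1+t)^{3/2}$, and Step 3 gives $ES_t^2\le C(1+t)^{3/2}$. Again by (6), $Ee^2\le C(1+t)^{9/8}$, so $E\,Q_t^2$ and $ES_t^2$ are $\le C(1+t)^{9/8}$, and once more $Ee^2\le C(1+t)^{27/32}$. Therefore
$$|E\,Q_t^2-E\hat Q_t^2|\le(E\hat Q_t^2)^{1/2}(Ee^2)^{1/2}+\tfrac14Ee^2=O(t^{1/2+27/64})=O(t^{59/64}).$$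
By (3), $E\hat Q_t^2+E\hat K_t^2=m_1t$. This is part 1. $\square$

Part 1 says that the deficit $m_1-E\,Q_t^2/t$ is $E\hat K_t^2/t+o(1)$. For $M\ne1$ it remains to prove $E\hat K_t^2\ge c_0t$ for large $t$ with some $c_0>0$.

## 4. Two scatterings that the heavy particle cannot tell apart

Computing $E\hat K_t^2$ means computing $E[J\tilde J]$, and $\tilde J$ is a function of the state after the whole evolution. So we look for a lower bound. By Bessel's inequality it suffices to find uniformly bounded functions $f_i$ of the state at time $i$, $i$ in a set of about $t/3$ integers, that are *orthogonal* and satisfy $E[\hat K_tf_i]\ge\text{const}>0$.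

**The obvious choice.** The variable $\hat K_t$ is odd under reflection, so try $f=+1$ if one fast particle hits $H$ from the left during a short time window, $f=-1$ if one hits from the right. Inserting a fast left particle adds $+1$ to $J$, inserting a right one adds $-1$. To find $E[\hat K_tf]$ we compare the two insertions in the same background. But by (1)
$$V'-V=\frac{2(v-V)}{M+1}: \tag{7}$$
a hit from the left increases the velocity of $H$, a hit from the right decreases it. After the window the two evolutions have different heavy particles, hit different light particles, and nothing controls the difference of their contributions to $\tilde J$, or to the later $f_j$. The argument stops exactly here: *the exit data of $H$ differ*.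

So we want two classes $A$, $B$ of groups of fast particles, mirror images of each other, such that

* after the window $H$ has the *same* position and velocity $(q,V)$ in both cases, and
* the numbers of left and right particles in the group differ, so that the group has a nonzero effect on $J$ and $\tilde J$.

A group with particles from one side only cannot work, by (7): class $A$ would only accelerate $H$ to the right, class $B$ only to the left. A group of one left and one right particle has effect $1-1=0$ on $J$. We therefore take two left and one right particle for $A$, and the mirror image for $B$. If all particles come in fast and go out fast on their own sides, a group of class $A$ contributes $2-1=+1$ to $J$ and $+1$ to $\tilde J$, hence $+1$ to $\hat K_t$; class $B$ contributes $-1$. It suffices to find *one* such trajectory in which $H$ starts and ends at rest at the same point: its mirror image has the same property, and we may hope that small perturbations of either produce all exits $(q,V)$ near $(0,0)$.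

For $M=1$ no such trajectory exists. The outgoing velocities would be a permutation of the incoming ones, $H$ having velocity $0$ before and after; but there are two positive incoming velocities and only one positive outgoing velocity. So the construction must use $M\ne1$.

## 5. A four-body trajectory that brings the heavy particle back to rest

**Lemma 4.** Let $M\ne1$. There is an admissible trajectory, $t\in\mathbb R$, of $H$, two left light particles $L_1,L_2$ and one right light particle $R$, with finitely many collisions, such that every light particle collides and $H$ is at rest at the same place before the first and after the last collision. The incoming velocities are $u,a$ (left) and $-b$ (right), the outgoing ones $-a,-u$ (left) and $b$ (right), with $a,b,u>0$. Moreover $H(-t)=H(t)$, $R(-t)=R(t)$, $L_1(-t)=L_2(t)$. At $t=0$ there is an $H$–$R$ collision; $L_2$ collides only at times $t<0$ and $L_1$ only at times $t>0$.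

*Proof.* **Step 1: reduction to half of the trajectory.** Time symmetry halves the work. At $t=0$ let $H$ and $R$ be in contact at $0$, with velocities right after the contact $-z$ for $H$ and $Mz$ for $R$, $z>0$. Let $L_1$ be at $-d<0$ with velocity $u>0$. Suppose that for $t>0$ the three bodies $L_1,H,R$ have an admissible motion, without contact at the initial instant other than the one described, with finitely many collisions, at least one of them with $L_1$, after which the velocities are
$$-a\ (L_1),\qquad0\ (H),\qquad b\ (R),\qquad a,b>0. \tag{8}$$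
Suppose also that
$$H(t)>-d-ut\quad\text{for all }t\ge0. \tag{9}$$
Let $L_2(t)=-d-ut$ for $t\ge0$; by (9) it never meets $H$. For $t<0$ define $H(t)=H(-t)$, $R(t)=R(-t)$, $L_1(t)=L_2(-t)$, $L_2(t)=L_1(-t)$. Time reversal preserves the collision rule. At $t=0$, $L_1$ and $L_2$ pass through $-d$ with constant velocities $u$ and $-u$, and the $H$–$R$ contact has velocities $(z,-Mz)\to(-z,Mz)$: the momentum is $0$ before and after and the relative velocity is reversed. So the motion is admissible. By symmetry $H$ rests at the same place before and after. As $t\to-\infty$ the velocities are $u$ for $L_1$, $a$ for $L_2$, $-b$ for $R$; as $t\to+\infty$ they are $-a,-u,b$. So the lemma follows from (8) and (9).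

**Step 2: $M>1$, one further collision.** Let $L_1$ hit $H$ once and stop it. By (1), $0=(M-1)(-z)+2u$, and the new velocity of $L_1$ follows from momentum:
$$u=\tfrac{M-1}2z>0,\qquad a=Mz-u=\tfrac{M+1}2z,\qquad b=Mz .$$
The collision occurs at some $t_1>0$, since $u>-z$. No collision follows, and (8) holds. For (9): at $t=0$ it is clear; for $0<t\le t_1$, $H(t)\ge L_1(t)=-d+ut>-d-ut$; for $t>t_1$, $H(t)=H(t_1)>-d-ut_1>-d-ut$.

For $M=3$, $z=1$: $u=1,a=2,b=3$. Read from the beginning: $L_2$ arrives with velocity $2$ and hits $H$ at rest, $(0,2)\to(1,-1)$ for ($H$, light); $H$ and $R$ collide, $(1,-3)\to(-1,3)$; $L_1$ hits $H$, $(-1,1)\to(0,-2)$. All three lines agree with (1).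

**Step 3: $\sqrt5-2<M<1$, two further collisions.** For $M<1$ Step 2 would need $u<0$. So let $L_1$ hit $H$, and then let $H$ hit $R$ and stop. The last condition is $0=(M-1)V'+2Mz$, where $V'$ is the velocity of $H$ after the first hit: $V'=\frac{2M}{1-M}z$. It exceeds $Mz$, so $H$ does catch $R$. By (1) at the first hit, $(M+1)V'=(1-M)z+2u$, so
$$u=\frac{M^2+4M-1}{2(1-M)}z .$$
This is positive exactly when $M>\sqrt5-2$. Reversal of relative velocities gives the velocity of $L_1$ after the hit, $V'-(u+z)=-\frac{1-M}2z$, and the final velocity of $R$, $V'-Mz=\frac{M(1+M)}{1-M}z$. So (8) holds with $a=\frac{1-M}2z$, $b=\frac{M(1+M)}{1-M}z$; $H$ is then at rest, and no collision follows. For (9) let $t_1$ be the first hit. Up to $t_1$ argue as in Step 2. Afterwards $H$ moves right and then rests, so $H(t)\ge H(t_1)>-d-ut_1>-d-ut$ for $t>t_1$. For $M=\frac12$, $z=2$ the values are $u=\frac52$, $V'=4$, $a=\frac12$, $b=3$.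

**Step 4: wedge coordinates for $M\le\sqrt5-2$.** For small $M$ Step 3 gives $u\le0$, and more collisions are needed. To handle any number of them we turn the three-body system $L,H,R$ (with $L=L_1$) into a billiard in a wedge. Let
$$\cos\alpha=\tfrac1{1+M},\ \ 0<\alpha<\tfrac\pi2,\qquad s=\sin\tfrac\alpha2,\quad k=\cos\tfrac\alpha2,\quad c=\cos\alpha=k^2-s^2 .$$
Then $Mc=1-c=2s^2$, and $s^2+c=k^2$. Since $\cos\frac\pi5=\frac{1+\sqrt5}4$ and $\frac{4}{1+\sqrt5}-1=\sqrt5-2$, the condition $M\le\sqrt5-2$ means $\alpha\le\frac\pi5$. Parametrize velocities, not all equal, by $(w,\kappa,\psi)$ with $\kappa>0$: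
$$v_L=w-\kappa\cos(\psi+\tfrac\alpha2),\qquad V=w-\kappa\tfrac cs\sin\psi,\qquad v_R=w+\kappa\cos(\psi-\tfrac\alpha2).$$
The right sides are linear in $(w,\kappa\cos\psi,\kappa\sin\psi)$. First,
$$v_L+MV+v_R=(2+M)w+\kappa\sin\psi\,\big(2s-\tfrac{Mc}s\big)=(2+M)w ,$$
so $w$ is determined by the momentum; then $V$ determines $\kappa\sin\psi$ and $v_L$ determines $\kappa\cos\psi$. So this is a bijection. Next, $V-v_L=\kappa\big[k\cos\psi-\frac{s^2+c}s\sin\psi\big]=\kappa\frac ks\big[s\cos\psi-k\sin\psi\big]$, and similarly for $v_R-V$:
$$V-v_L=\kappa\cot\tfrac\alpha2\,\sin(\tfrac\alpha2-\psi),\qquad v_R-V=\kappa\cot\tfrac\alpha2\,\sin(\tfrac\alpha2+\psi). \tag{10}$$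
The map $\psi\mapsto\alpha-\psi$, with $w,\kappa$ fixed, fixes $v_R$ and the total momentum and reverses $V-v_L$: it is the $L$–$H$ collision. Likewise $\psi\mapsto-\alpha-\psi$ fixes $v_L$ and reverses $v_R-V$: it is the $H$–$R$ collision. Write the gaps as
$$X-x_L=\cot\tfrac\alpha2\,\rho\sin(\tfrac\alpha2-\beta),\qquad x_R-X=\cot\tfrac\alpha2\,\rho\sin(\tfrac\alpha2+\beta).$$
These are linear in $p=\rho e^{i\beta}$, invertibly, and by (10) $p$ has velocity $\kappa e^{i\psi}$. Both gaps are $\ge0$ exactly when $p$ lies in the wedge $|\beta|\le\frac\alpha2$. The two collision maps are the reflections in the walls $\beta=\frac\alpha2$ ($L$–$H$) and $\beta=-\frac\alpha2$ ($H$–$R$). So $p$ is a billiard in a wedge of angle $\alpha$.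

**Step 5: unfolding.** We choose the direction at $0^+$ so that there are exactly $n$ further collisions and $H$ stops. Let $n$ be defined by $(n+1)\alpha<\pi\le(n+2)\alpha$; as $\alpha\le\frac\pi5$, $n\ge3$. Put $\iota=(-1)^n$ and
$$\theta=\pi-(n+\tfrac12)\alpha\in(\tfrac\alpha2,\tfrac{3\alpha}2],\qquad \theta\le\tfrac{3\pi}{10}<\tfrac\pi2 .$$
At $0^+$ let $H,R$ be in contact ($\beta=-\frac\alpha2$), $x_L=-d<0$, and let the direction be $\psi_0=n\alpha+\iota\psi_f$, with $0<\psi_f<\frac\alpha2$ to be chosen. Then
$$\psi_0+\tfrac\alpha2=\pi-\theta+\iota\psi_f<\pi, \tag{11}$$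
for odd $n$ trivially and for even $n$ because $\psi_f<\frac\alpha2<\theta$. Reflect the wedge instead of the path: the path becomes a straight line, whose polar angle increases strictly from $-\frac\alpha2$ toward $\psi_0\in\big((n-\frac12)\alpha,(n+\frac12)\alpha\big)$; here (11) is used. It crosses the rays of angle $\frac\alpha2,\frac{3\alpha}2,\dots,(n-\frac12)\alpha$, so exactly $n$ further collisions occur, alternately with $L,R,L,\dots$, transversally and at distinct times. Folding back, the final direction is $\psi_0-n\alpha$ for $n$ even and $n\alpha-\psi_0$ for $n$ odd; in both cases it is $\psi_f$. We require: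

* final $V=0$, that is, $w=\kappa\frac cs\sin\psi_f$, which is positive;
* $MV+v_R=0$ at $0^+$, that is, $u:=v_L(0^+)=(2+M)w$, that is, $-\kappa\cos(\psi_0+\frac\alpha2)=(1+M)w=\kappa\sin\psi_f/s$.

By (11) the second condition reads $\sin\psi_f=s\cos(\theta-\iota\psi_f)$, that is,
$$\tan\psi_f=\frac{s\cos\theta}{1-\iota s\sin\theta}. \tag{12}$$
The right side is positive, so (12) defines $\psi_f\in(0,\frac\pi2)$; we need $\psi_f<\frac\alpha2$, that is, $\tan\psi_f<\frac sk$. For $n$ odd, $\frac{\cos\theta}{1+s\sin\theta}<1<\frac1k$. For $n$ even the claim is $k\cos\theta+s\sin\theta<1$, that is, $\cos(\theta-\frac\alpha2)<1$, true since $\theta\ne\frac\alpha2$. So both requirements can be met. By (10) the final velocities satisfy $v_L=:-a<0=V<v_R=:b$, which is (8). At $0^+$, $v_R=-MV$, and $v_R-V>0$ because $0<\psi_0+\frac\alpha2<\pi$; so $V=-z<0$ and $v_R=Mz$, as Step 1 wants. Also $u=(2+M)w>0$, and $L$ collides since $n\ge1$.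

**Step 6: condition (9) for $n\ge3$.** Each collision decreases the velocity of $L_1$, which goes from $u$ to $-a$. So $H(t)\ge L_1(t)\ge-d-at$, and for $t>0$ it suffices that $a<u$ (at $t=0$, $H=0>-d$). We have $a=\kappa\cos(\psi_f+\frac\alpha2)-w$, $(3+M)c=1+2c$ and $1+2c+s^2=1+2k^2-s^2=3k^2$. So
$$a<u\iff\kappa\cos(\psi_f+\tfrac\alpha2)<(3+M)w=\kappa(1+2c)\tfrac{\sin\psi_f}s\iff k<\tan\psi_f\,\frac{1+2c+s^2}s=\tan\psi_f\,\frac{3k^2}s,$$
where we divided by $\kappa\cos\psi_f$. By (12) this is $3k\cos\theta+\iota s\sin\theta>1$, so it suffices that $3k\cos\theta-s\sin\theta>1$. The left side decreases in $\theta\in[0,\frac\pi2]$, and $\theta\le\frac32\alpha$. At $\theta=\frac32\alpha$ it equals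
$$\tfrac32(\cos2\alpha+\cos\alpha)-\tfrac12(\cos\alpha-\cos2\alpha)=2\cos2\alpha+\cos\alpha=4c^2+c-2,$$
and $4c^2+c-3=(4c-3)(c+1)>0$ since $c\ge\cos\frac\pi5>\frac34$. $\square$

## 6. The exit map and its density

The next aim is to perturb the trajectory of Lemma 4 and to show that the exits $(q,V)$ of $H$ fill a neighborhood of $(0,0)$ with a density bounded below.

**Linear structure.** Each collision acts on velocity vectors in $\mathbb R^4$ (coordinates $L_1,L_2,H,R$) by a linear involution $s_l$, $l$ being the light particle involved. It fixes all vectors whose $H$- and $l$-components agree; in particular it fixes the *position* vector at the moment of the collision. So if before a collision at time $t_c$ the positions are $A(x(0)+tv(0))$ and the velocities $Av(0)$, then after it they are $s_lA(x(0)+t_cv(0))+(t-t_c)s_lAv(0)=s_lA(x(0)+tv(0))$ and $s_lAv(0)$. By induction, for a fixed collision order with product matrix $A$, positions after these collisions are $A(x(0)+tv(0))$ and velocities $Av(0)$. For the full order of Lemma 4 let $\gamma=(\gamma_1,\gamma_2,\gamma_0,\gamma_3)$ be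 the $H$-row of $A$.

*Example.* For $M=3$ the $H$-row of $s_l$ has $\frac12$ at $l$ and $\frac12$ at $H$. With $A=s_{L_1}s_Rs_{L_2}$ one gets $\gamma=(\frac12,\frac18,\frac18,\frac14)$. The incoming velocities $(1,2,0,-3)$ give $\frac12+\frac14-\frac34=0$, as they must.

**Lemma 5.** Some $\gamma_l$, $l\in\{1,2,3\}$, is nonzero.

*Proof.* Suppose not: $e_H^TA=\gamma_0e_H^T$. With $D=\mathrm{diag}(1,1,M,1)$, energy conservation is $A^TDA=D$, so $A^{-1}e_H=D^{-1}A^TDe_H=\gamma_0e_H$. Momentum conservation gives $\gamma_0=1$. Hence $Ae_H=e_H$. Write $A=B_2s_RB_1$, where $s_R$ is the collision at $t=0$, $B_1$ collects the collisions at $t<0$, and $B_2$ those at $t>0$. If $B_2=s_{l_n}\cdots s_{l_1}$, then the time symmetry of Lemma 4 says $B_1=s_{Pl_1}\cdots s_{Pl_n}$, where $P$ swaps $L_1,L_2$; so $B_1=PB_2^{-1}P$, using $s_l^2=1$. Thus $B_2^{-1}=PB_1P$. Put $y=B_1e_H$. From $B_2s_Ry=e_H$,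
$$s_Ry=B_2^{-1}e_H=PB_1Pe_H=Py .$$
Now $B_1$ does not involve $L_1$, so $y_{L_1}=0$. Comparing $L_1$-components of $s_Ry=Py$ gives $y_{L_2}=0$. So $Py=y=s_Ry$, whence $y_H=y_R=:\bar y$. Momentum gives $M=(M+1)\bar y$, energy gives $M=(M+1)\bar y^2$. So $\bar y=1$ and $M=M+1$, a contradiction. $\square$

**Normalization.** Fix $M_0\ne1$. By space-time translation and scaling, let the trajectory of Lemma 4 for mass $M_0$ run with $H$ at rest at $0$ at times $0$ and $1$, and all collision times in $(\frac18,\frac78)$. Let $S^*=(x_l^*,v_l^*)_{l=1,2,3}$ be the light data at time $0$ ($l=1,2$ left, $l=3$ right). The points $(x_1^*,v_1^*)$, $(x_2^*,v_2^*)$ are distinct, since these particles first hit $H$ at different times.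

**Lemma 6 (stability).** There are $\eta,\delta\in(0,1)$, with $M_0-\delta>0$, $1\notin[M_0-\delta,M_0+\delta]$, and constants $h,x_{\min},v_{\min},x_{\max},p_0>0$, depending only on $M_0$, such that the boxes $\{|x-x_l^*|<\eta,|v-v_l^*|<\eta\}$, $l=1,2,3$, are disjoint and the following holds whenever
$$S\in\mathcal U=\{|x_l-x_l^*|<\eta,\ |v_l-v_l^*|<\eta,\ l=1,2,3\},\qquad|V_0|\le\delta,\qquad|M-M_0|\le\delta .$$
The isolated four-body system of mass $M$, started at time $0$ with $H$ at $0$ with velocity $V_0$ and light data $S$, has an admissible motion ($X$ denotes the path of $H$) on $[0,1]$ with the reference collision order and all collisions in $(0,1)$, and: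

* (P1) $|X(\tau)|\le h$ on $[0,1]$.
* (P2) Left particles have $-x_{\max}\le x_l\le-x_{\min}$, $v_l\ge v_{\min}$; right ones mirror-symmetrically.
* (P3) At time $1$, with $q=X(1)$, left particles are in $[q-x_{\max},q-x_{\min}]$ with velocity $\le-v_{\min}$; right ones mirror-symmetrically.
* (P4) The velocity and position of $H$ at time $1$ are $V=\gamma_0V_0+\sum_l\gamma_lv_l$, $q=\gamma_0V_0+\sum_l\gamma_l(x_l+v_l)$, with $\gamma=\gamma(M)$ continuous.
* (P5) For fixed $V_0,M$ the image of Lebesgue measure on $\mathcal U$ under $S\mapsto(q,V)$ has a finite density, jointly measurable in $(V_0;q,V)$, which is $\ge p_0$ on $\{|q|\le\delta,|V|\le\delta\}$.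

*Proof.* **Step 1: the collision order persists.** Let $\tau_1<\dots<\tau_N$ be the reference collision times, $l_1,\dots,l_N$ the particles involved, $A_m=A_m(M)=s_{l_m}\cdots s_{l_1}$, $\tau_0=0$, $\tau_{N+1}=1$. For perturbed data put $z^{(m)}(t)=A_m(x(0)+tv(0))$. In the reference case $z^{(m)}$ is the motion on $[\tau_m,\tau_{m+1}]$. The signed gap between $H$ and $l_{m+1}$ in $z^{(m)}$ is affine in $t$, with nonzero slope at the reference data. So near the reference data it has a unique zero $\tau'_{m+1}$, depending continuously on $(S,V_0,M)$, equal to $\tau_{m+1}$ at the reference data. With $\tau_0'=0$, $\tau'_{N+1}=1$ we have $0<\tau_1'<\dots<\tau_N'<1$ nearby.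

On $[\tau_m',\tau_{m+1}']$ every $H$–light gap (with the sign of its side) in $z^{(m)}$ is affine, so its positivity is decided at the endpoints. In the reference case the endpoint values are strictly positive, except for exact zeros: the gap of $l_m$ at $\tau_m$ ($m\ge1$) and of $l_{m+1}$ at $\tau_{m+1}$ ($m\le N-1$). Moreover $l_m\ne l_{m+1}$, since an affine gap of $l_m$ that vanishes at $\tau_m$ and is positive afterwards cannot vanish again. In the perturbed case these zeros are exact as well: the gap of $l_m$ vanishes at $\tau_m'$ in $z^{(m-1)}$, so $s_{l_m}$ fixes $z^{(m-1)}(\tau_m')$, and the gap vanishes at $\tau'_m$ in $z^{(m)}=s_{l_m}z^{(m-1)}$. The other endpoint values stay positive by continuity, and so do the relative speeds at collisions. Hence the concatenation of the $z^{(m)}$ on $[\tau_m',\tau_{m+1}']$ is admissible.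

**Step 2: (P1)–(P4).** In the reference case $X$ is bounded, incoming left velocities are positive and outgoing ones negative (right: opposite), and all gaps at times $0$ and $1$ are positive. By continuity, (P1)–(P3) hold for small $\eta,\delta$. (P4) is the linear structure with $X(0)=0$.

**Step 3: the density.** By Lemma 5 let $l$ be such that $\gamma_l(M_0)\ne0$. Decreasing $\delta$, let $0<g\le|\gamma_l(M)|\le G$ for $|M-M_0|\le\delta$. Let $y$ denote the four coordinates of the other two particles. For fixed $y$ the map $(x_l,v_l)\mapsto(q,V)$ is affine: $V=\gamma_lv_l+c_V$, $q=\gamma_l(x_l+v_l)+c_q$, where $c_q,c_V$ depend continuously on $(y,V_0,M)$. Its determinant is $\gamma_l^2$ and its inverse is $v_l=(V-c_V)/\gamma_l$, $x_l=(q-V-c_q+c_V)/\gamma_l$. So the image measure has density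
$$\gamma_l^{-2}\int dy\,1\{|y-y^*|_\infty<\eta\}\,1\{|x_l-x_l^*|<\eta,\ |v_l-v_l^*|<\eta\}\le g^{-2}(2\eta)^4 .$$
For $y=y^*$, $V_0=0$, $M=M_0$, $(q,V)=(0,0)$ the inverse gives $(x_l^*,v_l^*)$, because $H$ returns to rest at $0$. By continuity there is $\eta'\in(0,\eta)$ such that, after decreasing $\delta$, the last indicator is $1$ for $|y-y^*|_\infty<\eta'$ and $|V_0|,|M-M_0|,|q|,|V|\le\delta$. So there the density is $\ge p_0:=G^{-2}(2\eta')^4$. $\square$

## 7. Windows, growth conditions and the test function

Fix $M_0\ne1$ and $M$ with $|M-M_0|\le\delta$. We now shrink the picture of Lemma 6 to a short time window $[0,\varepsilon]$ with large velocities of order $\Lambda$, so that the triple comes from far away and leaves far away, faster than $H$ moves on average.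

**Constants.** They are chosen in the order $C_0,\Lambda,\varepsilon$, all depending only on $M_0$, with
$$\Lambda\ge\tfrac1\delta,\quad\Lambda v_{\min}\ge24C_0,\quad\varepsilon\le\tfrac12,\quad\varepsilon h\le\tfrac{v_{\min}}4,\quad\varepsilon x_{\max}\le\tfrac{v_{\min}}2,\quad r:=\varepsilon\Lambda h\le C_0. \tag{13}$$
$C_0$ bounds the mean speed of $H$; its value is fixed in Section 10.

**Classes $A$ and $B$.** Scale by $(\tau,x)\mapsto(\varepsilon\tau,\varepsilon\Lambda x)$, so velocities are multiplied by $\Lambda$. Let $\mathcal U_A$ be the scaled $\mathcal U$. For $|V_0|\le1\ (\le\delta\Lambda)$ and $S\in\mathcal U_A$ let $\Theta_A(V_0,S)=(q,V)$ be the position and velocity of $H$ at time $\varepsilon$ in the isolated four-body system. Let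
$$\mathcal N=[-\delta\varepsilon\Lambda,\delta\varepsilon\Lambda]\times[-1,1].$$
By (P5), the image of Lebesgue measure on $\mathcal U_A$ has a finite density that is at least $(\varepsilon\Lambda^2)^2p_0$ on $\mathcal N$. Since $\varphi$ is bounded above, and below on bounded sets, the image of $\nu^{\otimes3}|_{\mathcal U_A}$ under $\Theta_A(V_0,\cdot)$ has a finite density $p_A(V_0;q,V)$ with $p_A\ge p_{\min}>0$ on $\mathcal N$, where $p_{\min}$ depends only on $M_0$.

Class $B$ is the mirror image: $\sigma(x,v)=(-x,-v)$, $\mathcal U_B=\sigma\mathcal U_A$, $\Theta_B(V_0,S)=-\Theta_A(-V_0,\sigma S)$. So $p_B(V_0;q,V)=p_A(-V_0;-q,-V)\ge p_{\min}$ on $\mathcal N$.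

**Weights that equalize the exit laws.** The exit laws under $A$ and $B$ need not agree, so we divide them out. Put $g_X(V_0,S)=1_{\mathcal N}(\Theta_X)/p_X(V_0;\Theta_X)$ for $X=A,B$. Then $0\le g_X\le p_{\min}^{-1}$, and for every measurable $F$ on $\mathcal N$ that is nonnegative or integrable
$$\int_{\mathcal U_A}g_A(V_0,S)F(\Theta_A(V_0,S))\,\nu^{\otimes3}(dS)=\int_{\mathcal N}F\,dq\,dV=\int_{\mathcal U_B}g_B(V_0,S)F(\Theta_B(V_0,S))\,\nu^{\otimes3}(dS). \tag{14}$$

**Growth conditions.** We need conditions that keep $H$ away from the triple before and after its window. They must not look inside the window of *another* test function too closely: when we compare classes $A$ and $B$ in window $0$, the path of $H$ inside $(0,\varepsilon)$ is different in the two cases, and the later $f_j$ must not notice. Let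
$$I_i=[i,i+\varepsilon],\quad i\in\mathbb Z,\qquad\mathcal T=\mathbb R\setminus\bigcup_i(i,i+\varepsilon),\qquad D_i=\sup_{s\in I_i}|Q_s-Q_i| .$$

* $(a_j)$: $|Q_s-Q_j|\le C_0(j-s)$ for $s\in\mathcal T$, $s\le j$; and $D_i\le C_0(j-i)$ for $i<j$.
* $(b_j)$: $|Q_s-Q_{j+\varepsilon}|\le C_0(s-j-\varepsilon)$ for $s\in\mathcal T$, $s\ge j+\varepsilon$; and $D_i\le C_0(i-j)$ for $i>j$.

Here $(a_j)$ concerns only the path up to time $j$, and $(b_j)$ only the path from time $j+\varepsilon$ on. For example, a path with speed always $\le C_0$ satisfies both. They imply, respectively,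
$$|Q_s-Q_j|\le4C_0(j-s)\ \ (s\le j),\qquad|Q_s-Q_{j+\varepsilon}|\le4C_0(s-j-\varepsilon)\ \ (s\ge j+\varepsilon). \tag{15}$$
For $s\in\mathcal T$ this is clear. For $s\in I_i$, $i\le j-1$: $|Q_s-Q_j|\le D_i+|Q_i-Q_j|\le2C_0(j-i)\le4C_0(j-s)$, since $j-s\ge j-i-\frac12\ge\frac12(j-i)$. For $s\in I_i$, $i\ge j+1$: $|Q_s-Q_{j+\varepsilon}|\le C_0(i-j)+C_0(i-j-\varepsilon)\le3C_0(i-j-\varepsilon)\le3C_0(s-j-\varepsilon)$, since $i-j\le2(i-j-\varepsilon)$.

**Definition (test function).** Let $\mathcal B$ be the set of $(x,v)$ with $|x+vs|\le r$ for some $s\in[0,\varepsilon]$; then $\nu(\mathcal B)=2r+\varepsilon m_1$. For a state $(V_0,\hat\omega)$ at time $0$ put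
$$f=g_A(V_0,S)\quad\text{if}\quad|V_0|\le1,\ \ \hat\omega\cap\mathcal B=S\in\mathcal U_A,\ \ \Theta_A(V_0,S)\in\mathcal N,$$
and $(V_0,\hat\omega)$ has no contact at time $0$ and has an admissible trajectory on $\mathbb R$ that satisfies $(a_0)$ and $(b_0)$. Put $f=-g_B(V_0,S)$ under the same conditions with $B$, and $f=0$ otherwise. Let $f_j=f(V_j,\omega_j)$.

The labels in $S$ are unique since the boxes are disjoint; the two cases exclude each other since $\mathcal U_A$ has two left and one right particles, $\mathcal U_B$ one left and two right. If $|V_0|\le1$, any $S\in\mathcal U_A\cup\mathcal U_B$ consists of points of $\mathcal B$: each of its particles moves freely until it hits $H$ during $(0,\varepsilon)$ in the isolated system, at a position in $[-r,r]$ by (P1). Finally $|f_j|\le p_{\min}^{-1}$, and since $\mathcal T$ is invariant under integer shifts, $(f_j)_{j\in\mathbb Z}$ is stationary.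

## 8. Inserting a triple into a configuration

The next lemma separates the triple $S$ from the rest: whether $f\ne0$ depends on $S$ only through the exit $(q,V)$.

**Definition (event $\mathcal G$).** $\mathcal G(V_0,\omega,q,V)$ means: $|V_0|\le1$, $(q,V)\in\mathcal N$, $\omega\cap\mathcal B=\emptyset$; the past admissible trajectory of $(V_0,\omega)$ on $(-\infty,0]$ exists and satisfies $(a_0)$; the future admissible trajectory on $[\varepsilon,\infty)$ of $(V,\omega^{\varepsilon,q})$, where $\omega^{\varepsilon,q}=\{(x+\varepsilon v-q,v):(x,v)\in\omega\}$, started at time $\varepsilon$ with $H$ at $q$, exists and satisfies $(b_0)$.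

**Lemma 7 (assembly).** Let $|V_0|\le1$, $S\in\mathcal U_X$, $\omega\cap\mathcal B=\emptyset$, $(q,V)=\Theta_X(V_0,S)\in\mathcal N$. Then $(V_0,\omega\cup S)$ has an admissible trajectory on $\mathbb R$ satisfying $(a_0),(b_0)$ if and only if $\mathcal G(V_0,\omega,q,V)$ holds. In that case the trajectory is as follows. For $s\le0$ it is the trajectory of $(V_0,\omega)$ plus $S$ moving freely. On $[0,\varepsilon]$ it is the isolated motion of $H\cup S$, with $\omega$ moving freely. For $s\ge\varepsilon$ it is the trajectory of $(V,\omega^{\varepsilon,q})$ with $H$ started at $q$, plus the outgoing $S$ moving freely.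

*Proof.* **Step 1: nobody meets unintentionally.** On $[0,\varepsilon]$ the isolated path of $H$ satisfies $|X|\le r$, so particles of $\omega$ do not meet it; in particular there is no contact with $\omega$ at times $0$ and $\varepsilon$. If a path satisfies (15) for $s\le0$ ($j=0$), then by (P2) the backward lines of left particles of $S$ satisfy
$$x+vs\le-\varepsilon\Lambda x_{\min}-\Lambda v_{\min}|s|<-4C_0|s|\le Q_s,$$
and similarly on the right. So $S$ does not meet $H$ for $s\le0$. Likewise, if a path with $Q_\varepsilon=q$ satisfies (15) for $s\ge\varepsilon$, then by (P3) outgoing left particles of $S$ are at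
$$\le q-\varepsilon\Lambda x_{\min}-\Lambda v_{\min}(s-\varepsilon)<q-4C_0(s-\varepsilon)\le Q_s,$$
and similarly on the right.

**Step 2: if $\mathcal G$ holds.** By Step 1 the assembled motion is admissible, and by uniqueness it is the trajectory. The path on $(0,\varepsilon)$ does not enter $(a_0),(b_0)$, so these hold.

**Step 3: conversely.** Let the trajectory of $(V_0,\omega\cup S)$ exist and satisfy $(a_0),(b_0)$. By Step 1, $S$ does not meet $H$ for $s\le0$. On $[0,\varepsilon]$ the isolated motion with $\omega$ moving freely is admissible, hence it is the trajectory there by uniqueness. So the state at time $\varepsilon$ is $(V,\omega^{\varepsilon,q})$ plus the outgoing $S$, with $H$ at $q$, and by Step 1 the outgoing $S$ does not meet $H$ for $s\ge\varepsilon$. Removing $S$ on $(-\infty,0]$ and on $[\varepsilon,\infty)$ gives $\mathcal G$. $\square$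

**Lemma 8.** Let $\mathcal G(V_0,\omega,q,V)$ hold, and let $S_A\in\mathcal U_A$, $S_B\in\mathcal U_B$ with $\Theta_A(V_0,S_A)=\Theta_B(V_0,S_B)=(q,V)$.

(i) For $j\ge1$, $f_j$ takes the same value on $(V_0,\omega\cup S_A)$ and $(V_0,\omega\cup S_B)$, and this value is a function of $(V_0,\omega,q,V)$.

(ii) Let $T_1,T_2\ge1$, $T_1\le2T_2$, $T_2\le2T_1$, $t=T_1+T_2$, and $\hat K=\frac12(J(\omega_{-T_1})+\tilde J(\omega_{T_2}))$. Let $K^c=K^c(V_0,\omega,q,V)$ be $\frac12$ times the sum of $J$ of the state at time $-T_1$ of the past trajectory of $(V_0,\omega)$ and $\tilde J$ of the state at time $T_2$ of the future trajectory of $(V,\omega^{\varepsilon,q})$ started at time $\varepsilon$. If the counts in $K^c$ are finite, then $\hat K=K^c+1$ on $(V_0,\omega\cup S_A)$ and $\hat K=K^c-1$ on $(V_0,\omega\cup S_B)$.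

*Proof.* By Lemma 7 the two trajectories have the same $H$-path at all $s\notin(0,\varepsilon)$, and the same motion of all light particles outside $S_A,S_B$.

**(i)** We go through the definition of $f_j$. The velocity $V_j$ is the same, and $\omega_j$ differs only by the outgoing $S$-particles. At time $j$ an outgoing left particle is, relative to $H$, at a position
$$\le-(\Lambda v_{\min}-4C_0)(j-\varepsilon)\le-\tfrac56\Lambda v_{\min}\cdot\tfrac12=-\tfrac5{12}\Lambda v_{\min}<-\tfrac14\Lambda v_{\min}\le-r$$
by (13), and it moves left, so it is not in $\mathcal B$. Similarly on the right. Hence $\omega_j\cap\mathcal B$ is the same, and the $S$-particles are not in contact with $H$ at time $j$. Both trajectories exist on $\mathbb R$. The conditions $(a_j),(b_j)$ involve only $Q_s$, $s\in\mathcal T$, which are equal; the $D_i$ with $i\ne0,j$, which are equal; and $D_0\le C_0j$, which holds in both cases since $D_0\le r\le C_0$. So $f_j$ is the same, and it has been expressed through the past and future trajectories in $\mathcal G$, that is, through $(V_0,\omega,q,V)$. If only one of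 the two kinds of $S$ exists for $(V_0,\omega,q,V)$, the same computation expresses $f_j$ through $(V_0,\omega,q,V)$.

**(ii)** The particles of $\omega$ contribute $K^c$ in both cases. A left particle of $S$ is left of $H$ at time $-T_1$, and its free line at time $T_2$ is at
$$\ge\Lambda v_{\min}T_2-\varepsilon\Lambda x_{\max}\ge\tfrac12\Lambda v_{\min}T_2\ge12C_0T_2>8C_0T_2\ge4C_0T_1\ge Q_{-T_1}.$$
So it contributes $+1$ to $J$. A right one contributes $-1$ by symmetry. An outgoing left particle of $S$ is left of $H$ at time $T_2$. Its backward free line at time $-T_1$ is at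
$$\ge q-\varepsilon\Lambda x_{\max}+\Lambda v_{\min}T_1\ge q+12C_0T_1>q+4C_0T_2\ge Q_{T_2},$$
so it contributes $+1$ to $\tilde J$. A right one contributes $-1$. Thus $S_A$ contributes $2-1=1$ to both $J$ and $\tilde J$, and $S_B$ contributes $-1$ to both. $\square$

## 9. Exact orthogonality and a fixed correlation

**The Mecke formula.** For a Poisson process $\omega$ with intensity $\nu$ and nonnegative (hence also integrable) $F$,
$$E\sum^{\ne}_{(s_1,s_2,s_3)\in\omega}F(s_1,s_2,s_3;\omega\setminus S)=\int E\,F(s_1,s_2,s_3;\omega)\,\nu^{\otimes3}(ds),\qquad S=\{s_1,s_2,s_3\},$$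
the sum running over ordered triples of distinct points. It is the precise form of "insert a triple into an independent background".

**Step 1: the representation of $E[f_0\Phi]$.** In the definition of $f$ at most one ordered triple contributes: one with $s_l$ in the $l$-th box and $(\hat\omega\setminus S)\cap\mathcal B=\emptyset$. By Lemma 7 its conditions amount to $\mathcal G(V_0,\hat\omega\setminus S,\Theta_X(V_0,S))$. Apply the Mecke formula conditionally on $V_0$, which is independent of $\omega$. For $\Phi$ with $f_0\Phi$ integrable,
$$E[f_0\Phi]=E\!\int_{\mathcal U_A}\!g_A1_{\mathcal G}(V_0,\omega,\Theta_A)\,\Phi(V_0,\omega\cup S)\,\nu^{\otimes3}(dS)-E\!\int_{\mathcal U_B}\!g_B1_{\mathcal G}(V_0,\omega,\Theta_B)\,\Phi(V_0,\omega\cup S)\,\nu^{\otimes3}(dS), \tag{16}$$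
with both terms absolutely convergent.

**Step 2: orthogonality.** Take $\Phi=f_j$, $j\ge1$. By Lemma 8(i), $1_{\mathcal G}\Phi$ is in both terms of (16) the same bounded function of $(V_0,\omega,q,V)$, evaluated at $(q,V)=\Theta_A$ and $\Theta_B$ respectively. By (14) both terms equal the expectation of its integral over $\mathcal N$. So $E[f_0f_j]=0$, and by stationarity $E[f_if_j]=0$ for all $i\ne j$.

**Step 3: correlation with $\hat K_t$.** Let $t\ge6$ and $i\in\mathbb Z\cap[\frac t3,\frac{2t}3]$. Shift time by $i$, set $T_1=i$, $T_2=t-i$ (so $T_1,T_2\ge1$, $T_1\le2T_2$, $T_2\le2T_1$), and take $\Phi=\hat K$, which is square integrable. Then $E[\hat K_tf_i]=E[\hat Kf_0]$.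

The counts in $K^c$ are finite for a.e. $(V_0,\omega,q,V)\in\mathcal G$ with respect to $\mu\otimes dq\,dV$. Indeed, the state of the past trajectory at $-T_1$ has law $\mu$. For fixed $q$, $\omega^{\varepsilon,q}$ is again Poisson($\nu$), so the law of $(V,\omega^{\varepsilon,q})$, with $V$ uniform on $[-1,1]$ and independent of $\omega$, is absolutely continuous with respect to $\mu$. By (14) with $F$ the indicator of the exceptional set, exceptional $(q,V)$ do not contribute to (16). By Lemma 8(ii) and (14), first with absolute values for integrability,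
$$E[\hat K_tf_i]=E\int_{\mathcal N}1_{\mathcal G}\,(K^c+1)\,dq\,dV-E\int_{\mathcal N}1_{\mathcal G}\,(K^c-1)\,dq\,dV=2\mathfrak m, \tag{17}$$
$$\mathfrak m:=E\int_{\mathcal N}1_{\mathcal G}(V_0,\omega,q,V)\,dq\,dV .$$
The uncontrolled quantity $K^c$, which contains all the later history, has canceled.

## 10. The size of $\mathfrak m$, and Bessel's inequality

**Step 1: $\mathfrak m>0$, uniformly in $M$.** We show that $\mathcal G$ is likely enough, and fix the constants. Let
$$X^-=\sup_{s<0}\frac1{|s|}\int_s^0|V_\tau|\,d\tau,\qquad X^+=\sup_{s>0}\frac1s\int_0^s|V_\tau|\,d\tau .$$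
The maximal ergodic inequality for the stationary process $|V_\tau|$ gives
$$P(X^\pm>C_0)\le\frac{E|V_0|}{C_0}=\frac{m_1}{C_0\sqrt M}.$$
If $X^-\le C_0$ then $(a_0)$ holds, since $|Q_s|\le C_0|s|$ and $D_i\le\int_i^0|V|\le C_0|i|$ for $i\le-1$. Likewise, if $X^+\le C_0$, computed from time $\varepsilon$ on, then $(b_0)$ holds, since $|Q_s-Q_\varepsilon|\le C_0(s-\varepsilon)$ and $D_i\le\int_\varepsilon^{i+\varepsilon}|V|\le C_0i$ for $i\ge1$.

Let $(q,V)$ be uniform on $\mathcal N$, independent of $(V_0,\omega)$. Given $q$, $\omega^{\varepsilon,q}$ is Poisson($\nu$) and independent of $V$, and the uniform law on $[-1,1]$ has density at most $c_M=\frac12\sqrt{2\pi/M}\,e^{M/2}$ with respect to $\mathcal N(0,1/M)$. So past and future trajectories exist a.s.; the future violates $X^+\le C_0$ with probability at most $c_Mm_1/(C_0\sqrt M)$; and $P(\omega\cap\mathcal B\ne\emptyset)\le\nu(\mathcal B)$. By the union bound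
$$\mathfrak m\ \ge\ |\mathcal N|\Big(P(|V_0|\le1)-(1+c_M)\frac{m_1}{C_0\sqrt M}-(2r+\varepsilon m_1)\Big).$$
The quantities $P(|V_0|\le1)$, $c_M$, $M^{-1/2}$ are continuous and positive in $M\in[M_0-\delta,M_0+\delta]$. Choose first $C_0$ so large that the second term is at most $\frac13P(|V_0|\le1)$ for all these $M$, then $\Lambda$ according to (13), then $\varepsilon$ so small that (13) holds and $2r+\varepsilon m_1\le\frac13P(|V_0|\le1)$; recall $r=\varepsilon\Lambda h$. Then
$$\mathfrak m\ge\tfrac13|\mathcal N|\,P(|V_0|\le1)>0,$$
with a lower bound uniform for $|M-M_0|\le\delta$.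

**Step 2: Bessel.** Since $E[\hat K_tf_i]=2\mathfrak m\ne0$, $Ef_i^2>0$; also $Ef_i^2\le p_{\min}^{-2}$. The family $f_i$, $i\in\mathbb Z\cap[\frac t3,\frac{2t}3]$, is orthogonal and has at least $\frac t3-1$ members. By Bessel's inequality, for $t\ge6$,
$$E\hat K_t^2\ \ge\ \sum_i\frac{(E[\hat K_tf_i])^2}{Ef_i^2}\ \ge\ \Big(\frac t3-1\Big)\,4\,\mathfrak m^2\,p_{\min}^2 .$$
Thus $\liminf_{t\to\infty}E\hat K_t^2/t\ge c_0>0$, where $c_0$ is $\frac43p_{\min}^2$ times the square of the uniform lower bound for $\mathfrak m$. Part 1 of Theorem 3 gives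
$$\limsup_{t\to\infty}E\,\frac{Q_t^2}t\ \le\ m_1-c_0\ <\ m_1 .$$
Taking $M=M_0$, which was an arbitrary mass different from $1$, this proves part 2, whether or not the limit exists.

**Step 3: compact sets of masses.** The constant $c_0=c_0(M_0)$ serves all $M$ with $|M-M_0|\le\delta(M_0)$. A compact $\mathcal K\subset(0,\infty)\setminus\{1\}$ is covered by finitely many of these intervals, and the smallest of the corresponding $c_0(M_0)$ bounds the gap from below. This proves part 3. Together with Proposition 2, $\lim_{t\to\infty}E\,Q_t^2/t=m_1$ holds if and only if $M=1$. $\blacksquare$
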